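# Winning the Menger game on $L\times L$ requires unbounded memory

## A square on which every bounded memory fails

**Main Theorem (ZFC).** There is a topological space $X$ on which the second player of the Menger game has a winning perfect-information strategy but no winning 2-Markov strategy. One example is $X=L\times L$, where $L=\omega_1\cup\{\infty\}$ is the space in which the points of $\omega_1$ are isolated and the neighbourhoods of $\infty$ are the sets that contain $\infty$ and have countable complement. On this $X$ the second player wins with perfect information even if restricted to choosing a single member of each cover, and has no winning $k$-Markov strategy for any $k<\omega$.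

This answers Question 6 of "Almost Compatible Functions And Infinite Length Games" (https://github.com/StevenClontz/Research), which asks whether such an $X$ exists. The positive half is Theorem 1 below. The negative half is a special case of Theorem 2, which concerns products $Y\times Z$ in general. Theorem 3, at the end, says how small an example can be, which products of a certain kind are examples, and how to get more of them. We first unpack the words in the statement.

## The game and the strategies with limited memory

Ordinals are the sets of their predecessors, so $\gamma<\alpha$ and $\gamma\in\alpha$ mean the same, and $(\gamma,\delta)$ denotes the open interval of ordinals strictly between $\gamma$ and $\delta$ whenever an interval is meant. We work in ZFC.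

**Definition (Menger game).** Let $X$ be a topological space. In $Men_{C,F}(X)$ two players $\mathscr C$ and $\mathscr F$ play rounds $n<\omega$. In round $n$ player $\mathscr C$ chooses an open cover $\mathcal U_n$ of $X$; then $\mathscr F$ chooses a set $F_n\subseteq X$ that is *finitely coverable* by $\mathcal U_n$, meaning that finitely many members of $\mathcal U_n$ cover it. Player $\mathscr F$ wins the play if $X=\bigcup_{n<\omega}F_n$; otherwise $\mathscr C$ wins.

**Definition (information).** We write $\mathscr F\uparrow Men_{C,F}(X)$ if $\mathscr F$ has a winning strategy in which the move in round $n$ may depend on all of $\mathcal U_0,\dots,\mathcal U_n$. A *$k$-Markov strategy* may use only the round number $n$ and the (at most) $k$ most recent moves of $\mathscr C$. A 2-Markov strategy is therefore a family of functions $\sigma_0(\mathcal U_0)$ and $\sigma_n(\mathcal U_{n-1},\mathcal U_n)$ for $n\ge 1$, with values finitely coverable by the last cover listed. It is winning if the union of its responses is $X$ for every sequence of covers.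

A $k$-Markov strategy is also $k'$-Markov for each $k'\ge k$, since it may ignore what it is allowed to see.

Some cases need no memory at all. If $X=\{x_n:n<\omega\}$ is countable, $\mathscr F$ plays $\{x_n\}$ in round $n$; a single point lies in a single member of any cover, so the move is legal, and it ignores the covers. If $X=\mathbb R$, the set $[-n,n]$ is compact, hence finitely coverable by every open cover, and playing it in round $n$ wins. So an example for the Main Theorem must be uncountable.

## The space $L$, and P-spaces

For an infinite cardinal $\lambda$ let $\lambda^\dagger=\lambda\cup\{\infty\}$, where points of $\lambda$ are isolated and the neighbourhoods of $\infty$ are the sets containing $\infty$ with countable complement. This is the one-point Lindelöfication of the discrete space $\lambda$, and $L=\omega_1^\dagger$.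

**Definition (P-space).** A space is a *P-space* if countable intersections of open sets are open.

A discrete space is a P-space. The convergent sequence $\omega+1$ is not: the point $\omega$ is the intersection of the open sets $(\omega+1)\setminus n$, $n<\omega$, and $\{\omega\}$ is not open. Each $\lambda^\dagger$ is a P-space: if a countable intersection of open sets contains $\infty$, each of them has countable complement, and so does the intersection; if it does not contain $\infty$, it consists of isolated points. Each $\lambda^\dagger$ is also $T_1$, since the complement of $\{\gamma\}$ has countable complement and contains $\infty$, and $\lambda$ is open. (It is in fact Hausdorff, as $\{\gamma\}$ and $\lambda^\dagger\setminus\{\gamma\}$ separate $\gamma$ from $\infty$, and zero-dimensional, as the sets $\{\gamma\}$ and the co-countable sets containing $\infty$ form a base of clopen sets.)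

In $L$ a countable subset of $\omega_1$ is bounded, so every neighbourhood of $\infty$ contains
$$L\setminus\eta=\{\infty\}\cup\{\gamma:\eta\le\gamma<\omega_1\}$$
for some $\eta<\omega_1$.

## Perfect information on $L$ and on $L\times L$

On $L$ alone, $\mathscr F$ wins as follows. In round $0$ take a member of $\mathcal U_0$ containing some $L\setminus\eta_0$. What is left is contained in the countable set $\eta_0$, and $\mathscr F$ spends the later rounds covering its points one at a time. The strategy needs to remember $\eta_0$ forever. On the square the leftover after round $0$ is no longer countable, but it consists of countably many vertical and horizontal copies of $L$, and each of these can be treated in the same way.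

**Theorem 1.** $\mathscr F\uparrow Men_{C,F}(L\times L)$, even if $\mathscr F$ must choose a single member of $\mathcal U_n$ in each round.

**Step 1: what one member of a cover gives.** We attach to each cover and each point a member of the cover and an ordinal measuring how much it covers. Let $\mathcal U$ be an open cover of $L\times L$ and $p\in L\times L$. Choose $\mathcal U(p)\in\mathcal U$ containing $p$. It contains a basic open box around $p$, so there is $\eta=\eta(\mathcal U,p)<\omega_1$ such that, for $\gamma<\omega_1$,

- if $p=(\infty,\infty)$, then $(L\setminus\eta)^2\subseteq\mathcal U(p)$ (take the larger of the ordinals for the two sides of the box);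
- if $p=(\gamma,\infty)$, then $\{\gamma\}\times(L\setminus\eta)\subseteq\mathcal U(p)$;
- if $p=(\infty,\gamma)$, then $(L\setminus\eta)\times\{\gamma\}\subseteq\mathcal U(p)$;
- if $p\in\omega_1\times\omega_1$, we put $\eta=0$.

**Step 2: the strategy.** The purpose is to keep a countable list of points that still need attention. In round $n$, $\mathscr F$ plays $\mathcal U_n(p_n)$ for a target $p_n\in T_n$. Here $T_0=\{(\infty,\infty)\}$. After round $n$, with $\eta_n=\eta(\mathcal U_n,p_n)$, form $T_{n+1}$ from $T_n$ by adding

- all $(\gamma,\infty)$ and $(\infty,\gamma)$ with $\gamma<\eta_n$, if $p_n=(\infty,\infty)$;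
- all $(\gamma,\delta)$ with $\delta<\eta_n$, if $p_n=(\gamma,\infty)$;
- all $(\delta,\gamma)$ with $\delta<\eta_n$, if $p_n=(\infty,\gamma)$;
- nothing otherwise.

By induction each $T_n$ is countable and nonempty. As soon as $T_l$ is known, fix a surjection $h_l:\omega\to T_l$. Write $n+1=2^l(2r+1)$ with $l,r<\omega$; then $2^l\le n+1$, so $l\le n$, and we may set $p_n=h_l(r)\in T_l\subseteq T_n$. Each pair $(l,r)$ comes from exactly one $n$, so every point of every $T_l$ is a target $p_m$ for some $m$. For $n=0$ we get $l=0$ and $p_0=(\infty,\infty)$.

**Step 3: every point is covered.** Let $(a,b)\in L\times L$. If $a,b\notin\eta_0$, then $(a,b)\in(L\setminus\eta_0)^2$ is covered in round $0$. Otherwise one coordinate lies in $\eta_0$; by symmetry let $a=\gamma<\eta_0$. Then $(\gamma,\infty)\in T_1$, so $(\gamma,\infty)=p_m$ for some $m$. If $b\notin\eta_m$, then $(a,b)\in\{\gamma\}\times(L\setminus\eta_m)$ is covered in round $m$. If $b<\eta_m$, then $(a,b)\in T_{m+1}$, so $(a,b)=p_{m'}$ for some $m'$, and it is covered in round $m'$ because $p_{m'}\in\mathcal U_{m'}(p_{m'})$. $\blacksquare$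

## One move of memory loses already on $L$

Before attacking two moves of memory on the square, we see how $\mathscr C$ defeats one move of memory on $L$. The proof is short and is the pattern we shall try to imitate.

**Example 1.** $\mathscr F$ has no winning 1-Markov strategy in $Men_{C,F}(L)$.

For $\alpha<\omega_1$ let
$$\mathcal U^L_\alpha=\{L\setminus\alpha\}\cup\{\{\gamma\}:\gamma<\alpha\}.$$
A set finitely coverable by $\mathcal U^L_\alpha$ contains only finitely many $\gamma<\alpha$. Suppose $\sigma$ is a winning 1-Markov strategy, with responses $\sigma_n(\mathcal U)$. For each $\gamma<\omega_1$ there must be $n_\gamma$ such that $\gamma\in\sigma_{n_\gamma}(\mathcal U^L_\alpha)$ for all $\alpha>\gamma$; otherwise for each $n$ there is $\alpha_n>\gamma$ with $\gamma\notin\sigma_n(\mathcal U^L_{\alpha_n})$, and $\mathscr C$ wins by playing $\mathcal U^L_{\alpha_n}$ in round $n$. Some value $n$ is taken by $n_\gamma$ for infinitely many $\gamma$. Choose infinitely but countably many such $\gamma$ and $\alpha<\omega_1$ above all of them. Then $\sigma_n(\mathcal U^L_\alpha)$ contains infinitely many $\gamma<\alpha$, a contradiction.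

In words: if no point escapes, each point is trapped in some round; amalgamate infinitely many traps into one response, which is too small to hold them.

## Where the argument breaks for two moves

Now let $\sigma$ be a 2-Markov strategy on $L$ and imitate Example 1. We look for a point $\gamma$ that can escape forever. It would be enough to have a $\gamma$ such that for every $n$ and every $\alpha>\gamma$ there is $\beta>\gamma$ with $\gamma\notin\sigma_{n+1}(\mathcal U^L_\alpha,\mathcal U^L_\beta)$: then, once round $0$ is dealt with, $\mathscr C$ can always move on. If this fails for every $\gamma$, then every $\gamma$ has a round $n_\gamma$ and a trap $\alpha_\gamma>\gamma$ with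
$$\gamma\in\sigma_{n_\gamma+1}(\mathcal U^L_{\alpha_\gamma},\mathcal U^L_\beta)\quad\text{for all }\beta>\gamma .$$
We can make $n_\gamma$ constant on an uncountable set. To get infinitely many points into a single response we would also need the same $\alpha_\gamma$ for infinitely many $\gamma$. But $\alpha_\gamma$ lies *above* $\gamma$, and nothing forces repetitions. This is the point where the argument stops, and no repair is possible, because its conclusion is false for $L$:

**Theorem 3(2)** (a known result of Clontz)**.** $\mathscr F$ has a winning 2-Markov strategy in $Men_{C,F}(L)$.

For functions $f,g$ with the same domain write $f=^*g$ if they differ at only finitely many points.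

**Step 1: coherent injections.** The strategy compares two covers by means of injections $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ such that $e_\beta{\restriction}\alpha=^*e_\alpha$ whenever $\alpha<\beta<\omega_1$. (See the construction of an Aronszajn tree in K. Kunen, *Set Theory*, 1980, II.5.9.) Here is a construction. By recursion on $\alpha$ we also keep $\omega\setminus\operatorname{ran}e_\alpha$ infinite. Start with $e_0=\emptyset$. Given $e_\alpha$, let $e_{\alpha+1}$ extend $e_\alpha$ by sending $\alpha$ to some number outside $\operatorname{ran}e_\alpha$.

Let $\alpha$ be a countable limit ordinal and $\alpha_0<\alpha_1<\cdots$ cofinal in $\alpha$. We build injections $t_n:\alpha_n\to\omega$ with $t_n=^*e_{\alpha_n}$ and $t_{n+1}{\restriction}\alpha_n=t_n$. Let $t_0=e_{\alpha_0}$. Given $t_n$, let $f$ be $t_n$ on $\alpha_n$ and $e_{\alpha_{n+1}}$ on the ordinals $\xi$ with $\alpha_n\le\xi<\alpha_{n+1}$. Since $t_n=^*e_{\alpha_n}=^*e_{\alpha_{n+1}}{\restriction}\alpha_n$, we have $f=^*e_{\alpha_{n+1}}$. If $f(\zeta)=f(\xi)$ with $\zeta<\alpha_n\le\xi$, then $t_n(\zeta)=e_{\alpha_{n+1}}(\xi)\ne e_{\alpha_{n+1}}(\zeta)$, so $\zeta$ is one of the finitely many places where $t_n$ and $e_{\alpha_{n+1}}$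 differ; by injectivity of $e_{\alpha_{n+1}}$, each such $\zeta$ has at most one $\xi$. So only finitely many $\xi\ge\alpha_n$ cause a collision. The range of $f$ differs from that of $e_{\alpha_{n+1}}$ in finitely many elements, so its complement is infinite; change $f$ at the bad $\xi$ to distinct new values outside $\operatorname{ran}f$. The result is $t_{n+1}$.

Now $t=\bigcup_nt_n:\alpha\to\omega$ is an injection. Let $e_\alpha(\alpha_n)=t(\alpha_{2n})$ for all $n$, and $e_\alpha=t$ elsewhere. This is an injection, and its range omits every $t(\alpha_{2n+1})$. Below $\alpha_n$ it differs from $t$ at most at $\alpha_0,\dots,\alpha_{n-1}$. So for $\xi<\alpha$, taking $n$ with $\xi<\alpha_n$, we get $e_\alpha{\restriction}\xi=^*t_n{\restriction}\xi=^*e_{\alpha_n}{\restriction}\xi=^*e_\xi$. At successors coherence is immediate. This completes the recursion.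

**Step 2: the strategy.** For an open cover $\mathcal U$ of $L$ fix $a(\mathcal U)<\omega_1$ such that some member of $\mathcal U$ contains $L\setminus a(\mathcal U)$. In round $n$, seeing $\mathcal U,\mathcal V$ with $\alpha=a(\mathcal U)$ and $\beta=a(\mathcal V)$, let $\mathscr F$ play
$$(L\setminus\beta)\ \cup\ \{\gamma<\beta:e_\beta(\gamma)\le n\}\ \cup\ \{\gamma\in\alpha\cap\beta:e_\alpha(\gamma)\ne e_\beta(\gamma)\},$$
without the last set in round $0$. The first set lies in one member of $\mathcal V$, the second is finite because $e_\beta$ is injective, and the third is finite by coherence. So the move is finitely coverable by $\mathcal V$.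

**Step 3: it wins.** The point $\infty$ is covered in round $0$. Suppose $\gamma<\omega_1$ is never covered, and let $\alpha_n=a(\mathcal U_n)$. From the first set, $\gamma<\alpha_n$ for all $n$. From the third, $e_{\alpha_{n-1}}(\gamma)=e_{\alpha_n}(\gamma)$ for all $n\ge1$, so $e_{\alpha_n}(\gamma)$ does not depend on $n$. From the second, $e_{\alpha_n}(\gamma)>n$ for all $n$. That is absurd. $\blacksquare$

We can see the traps of this strategy directly. The only member of $\mathcal U^L_\alpha$ containing $\infty$ is $L\setminus\alpha$, so we may take $a(\mathcal U^L_\alpha)=\alpha$. If $\gamma<\alpha$, $n\ge1$ and $e_\alpha(\gamma)\le n$, then $\gamma$ lies in the response to $(\mathcal U^L_\alpha,\mathcal U^L_\beta)$ in round $n$ for *every* $\beta$: if $\beta\le\gamma$, it is in $L\setminus\beta$; if $\beta>\gamma$, then either $e_\beta(\gamma)\le n$ or $e_\beta(\gamma)>n\ge e_\alpha(\gamma)$, so the two values differ. In particular $\alpha_\gamma=\gamma+1$ is a trap for $\gamma$ from round $\max(1,e_{\gamma+1}(\gamma))$ on, and these traps are all different.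

## Putting the trap below the point

The strategy on $L$ works by comparing two consecutive covers of the same space. On a product, $\mathscr C$ can prevent such comparisons by alternating covers that restrict only the first coordinate with covers that restrict only the second. Then a strategy with two moves of memory always sees one of each kind. That alone proves nothing, since one cover can still carry information about the other. But it changes the order of the ordinals. We try to save a point $(y_\gamma,z_\delta)$ with $\gamma<\delta$. A first-coordinate cover of index $\alpha$ is useful once $\alpha>\gamma$, and may well satisfy $\alpha<\delta$. A trap for $\delta$ is then an ordinal $\alpha\in(\gamma,\delta)$, *below* $\delta$, and such a choice is a regressive function of $\delta$, so it must repeat. That is the tool missing on $L$: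

**Fodor's lemma.** A subset of $\omega_1$ is *club* if it is unbounded in $\omega_1$ and closed under suprema of its countable nonempty subsets, and *stationary* if it meets every club. If $S\subseteq\omega_1$ is stationary and $f:S\to\omega_1$ satisfies $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$.

A club set is stationary, since two clubs have nonempty intersection; and a stationary set is uncountable, since it meets $\{\xi:\xi>\eta\}$ for each $\eta<\omega_1$. The limit ordinals above a given $\gamma$ form a club. The hypothesis $f(\delta)<\delta$ matters: $\delta\mapsto\delta+1$ never repeats a value, exactly like the traps $\alpha_\gamma=\gamma+1$ above.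

**Theorem 2.** Let $Y,Z$ be spaces such that $Y$ contains an uncountable set $S$ with the property

> $(*)$ for every countable $A\subseteq S$, every point of $Y$ has an open neighbourhood meeting $A$ in a finite set,

and $Z$ contains an uncountable set with the analogous property. Then $\mathscr F$ has no winning 2-Markov strategy in $Men_{C,F}(Y\times Z)$, and no winning $k$-Markov strategy for any $k<\omega$.

To get used to $(*)$: in $\mathbb R$ no uncountable $S$ has it, because $S$ contains a sequence $A$ of distinct points converging to some real number, and every neighbourhood of the limit meets $A$ in an infinite set. On the other hand, *in a $T_1$ P-space every uncountable set satisfies $(*)$*. Indeed, if $A$ is countable and $y$ is a point, the complement of $A\setminus\{y\}$ is the intersection of the countably many open sets $Y\setminus\{a\}$, $a\in A\setminus\{y\}$. So it is an open neighbourhood of $y$, and it meets $A$ at most in $y$. Since $L$ is an uncountable $T_1$ P-space, Theorem 2 applies to $Y=Z=L$. Together with Theorem 1 this gives the Main Theorem.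

## Proof of Theorem 2 for two moves

**Step 1: the two families of covers.** We need covers that leave $\mathscr F$ only finitely many $y_\gamma$, or only finitely many $z_\delta$, below a given index. Fix one-to-one sequences $(y_\xi)_{\xi<\omega_1}$ in the given uncountable subset of $Y$ and $(z_\xi)_{\xi<\omega_1}$ in that of $Z$. For $\alpha<\omega_1$ the set $\{y_\xi:\xi<\alpha\}$ is countable, so by $(*)$ there is an open cover $\mathcal A_\alpha$ of $Y$ each member of which contains $y_\xi$ for only finitely many $\xi<\alpha$. Likewise, for $\beta<\omega_1$ there is an open cover $\mathcal B_\beta$ of $Z$ each member of which contains $z_\xi$ for only finitely many $\xi<\beta$. Put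
$$\mathcal U_\alpha=\{U\times Z:U\in\mathcal A_\alpha\},\qquad \mathcal V_\beta=\{Y\times V:V\in\mathcal B_\beta\}.$$
These are open covers of $Y\times Z$. Suppose, for a contradiction, that $\sigma$ is a winning 2-Markov strategy for $\mathscr F$.

**Step 2: an empty response in round $0$.** This step disposes of the one round in which $\sigma$ sees a single cover. We may assume $\sigma_0(\mathcal U)=\emptyset$ for all $\mathcal U$. Replace $\sigma$ by $\sigma'$ with
$$\sigma'_0=\emptyset,\qquad \sigma'_1(\mathcal U,\mathcal V)=\sigma_0(\mathcal V),\qquad \sigma'_n(\mathcal U,\mathcal V)=\sigma_{n-1}(\mathcal U,\mathcal V)\quad(n\ge2).$$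
This is a 2-Markov strategy. Against covers $\mathcal W_0,\mathcal W_1,\mathcal W_2,\dots$ its responses after round $0$ are $\sigma_0(\mathcal W_1),\ \sigma_1(\mathcal W_1,\mathcal W_2),\ \sigma_2(\mathcal W_2,\mathcal W_3),\dots$, exactly the responses of $\sigma$ to the play $\mathcal W_1,\mathcal W_2,\dots$. Their union is $Y\times Z$, so $\sigma'$ wins.

**Step 3: finite sets of endangered indices.** We turn the strategy into finite sets of ordinals. Let $n\ge1$. The set $\sigma_n(\mathcal V_\beta,\mathcal U_\alpha)$ is covered by finitely many sets $U\times Z$ with $U\in\mathcal A_\alpha$, and each such $U$ contains $y_\gamma$ for only finitely many $\gamma<\alpha$. Collecting these indices gives a finite $G_n(\beta,\alpha)\subseteq\alpha$ with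
$$\gamma<\alpha,\ \gamma\notin G_n(\beta,\alpha)\ \Longrightarrow\ (y_\gamma,z)\notin\sigma_n(\mathcal V_\beta,\mathcal U_\alpha)\ \text{ for all }z\in Z.\tag{1}$$
In the same way there is a finite $H_n(\alpha,\beta)\subseteq\beta$ with
$$\delta<\beta,\ \delta\notin H_n(\alpha,\beta)\ \Longrightarrow\ (y,z_\delta)\notin\sigma_n(\mathcal U_\alpha,\mathcal V_\beta)\ \text{ for all }y\in Y.\tag{2}$$
So $G$ belongs to rounds in which the current cover restricts $Y$, and $H$ to rounds in which it restricts $Z$; the arguments are listed in the order of play.

**Step 4: a pair that can always escape.** This is the heart of the proof: we find $(\gamma,\delta)$ for which $\mathscr C$ can, from any admissible position, make two more moves without having $(y_\gamma,z_\delta)$ covered.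

**Claim.** There are $\gamma<\delta<\omega_1$, with $\delta$ a limit ordinal, such that for all $n<\omega$ and all $\alpha\in(\gamma,\delta)$ there exist $\beta\in(\delta,\omega_1)$ and $\alpha'\in(\gamma,\delta)$ with
$$\delta\notin H_{2n+1}(\alpha,\beta)\quad\text{and}\quad\gamma\notin G_{2n+2}(\beta,\alpha').$$

Suppose not. Then for every $\gamma<\omega_1$ and every limit $\delta\in(\gamma,\omega_1)$ there are $n<\omega$ and $\alpha\in(\gamma,\delta)$ such that for all $\beta\in(\delta,\omega_1)$ and all $\alpha'\in(\gamma,\delta)$ we have $\delta\in H_{2n+1}(\alpha,\beta)$ or $\gamma\in G_{2n+2}(\beta,\alpha')$. The first alternative does not mention $\alpha'$, so we may move the quantifier over $\alpha'$ inside. Writing $n(\gamma,\delta)$ and $\alpha(\gamma,\delta)$ for a choice of such $n$ and $\alpha$, we have, with $n=n(\gamma,\delta)$ and $\alpha=\alpha(\gamma,\delta)$,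
$$\forall\beta\in(\delta,\omega_1):\quad \delta\in H_{2n+1}(\alpha,\beta)\ \text{ or }\ \bigl(\forall\alpha'\in(\gamma,\delta)\ \ \gamma\in G_{2n+2}(\beta,\alpha')\bigr).\tag{3}$$

*Pressing down.* First we make the trap independent of $\delta$. Fix $\gamma$. On the club of limit ordinals above $\gamma$, the function $\delta\mapsto\alpha(\gamma,\delta)$ is regressive. By Fodor's lemma it has a constant value $\alpha_\gamma$ on a stationary, hence uncountable, set. On that set $n(\gamma,\delta)$ takes only countably many values, so there are $n_\gamma$ and an uncountable set $\Delta_\gamma$ of limit ordinals above $\gamma$ with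
$$\alpha(\gamma,\delta)=\alpha_\gamma\ \text{ and }\ n(\gamma,\delta)=n_\gamma\qquad\text{for all }\delta\in\Delta_\gamma.$$

*Choosing the ordinals.* Next we defeat the first alternative in (3) for infinitely many $\gamma$ at once, with one and the same $\beta$. The order of the choices matters.

1. Some $n$ equals $n_\gamma$ for uncountably many $\gamma$. Choose $\gamma_0<\gamma_1<\gamma_2<\cdots$ among these, and let $\alpha^*=\sup_i\gamma_i<\omega_1$. As the sequence is strictly increasing, $\gamma_i<\alpha^*$ for all $i$.
2. For each $i$, the set $\Delta_{\gamma_i}$ is uncountable, so it has a countably infinite subset $D_i$ all of whose elements are $>\alpha^*$.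
3. The set $\bigcup_iD_i$ is countable, so there is $\beta<\omega_1$ above all its elements.
4. For each $i$ the set $H_{2n+1}(\alpha_{\gamma_i},\beta)$ is finite and $D_i$ is infinite, so we can pick $\delta_i\in D_i\setminus H_{2n+1}(\alpha_{\gamma_i},\beta)$.

*The contradiction.* Fix $i$ and apply (3) to the pair $(\gamma_i,\delta_i)$ and to this $\beta$, which is $>\delta_i$. Because $\delta_i\in\Delta_{\gamma_i}$ and $n_{\gamma_i}=n$, the $\alpha$ and $n$ occurring in (3) are $\alpha_{\gamma_i}$ and $n$. The first alternative fails by item 4, so the second holds: $\gamma_i\in G_{2n+2}(\beta,\alpha')$ for every $\alpha'\in(\gamma_i,\delta_i)$. Now $\gamma_i<\alpha^*<\delta_i$, so $\alpha'=\alpha^*$ is allowed, and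
$$\gamma_i\in G_{2n+2}(\beta,\alpha^*).$$
Neither $\beta$ nor $\alpha^*$ nor $n$ depends on $i$. So the finite set $G_{2n+2}(\beta,\alpha^*)$ contains the infinitely many distinct ordinals $\gamma_i$, a contradiction. The Claim is proved. $\square$

Compare with the failed attempt. Amalgamating infinitely many $\gamma$ into one response needs a common predecessor cover and a common current cover. Here the predecessor is $\mathcal V_\beta$, which may be taken above everything, and the current cover is $\mathcal U_{\alpha^*}$, with $\alpha^*$ above all the $\gamma_i$ and below all the $\delta_i$. The traps $\alpha_{\gamma_i}$ still vary with $i$, but now this does no harm: for each $i$ separately, constancy of the trap on $\Delta_{\gamma_i}$ lets us choose $\delta_i$ outside it.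

**Step 5: the play that beats $\sigma$.** We iterate the Claim. Take $\gamma,\delta$ from it. Let $\alpha_0\in(\gamma,\delta)$ be arbitrary; the interval is nonempty because $\delta$ is a limit. Given $\alpha_n\in(\gamma,\delta)$, choose $\beta_n>\delta$ and $\alpha_{n+1}\in(\gamma,\delta)$ with
$$\delta\notin H_{2n+1}(\alpha_n,\beta_n)\quad\text{and}\quad\gamma\notin G_{2n+2}(\beta_n,\alpha_{n+1}).\tag{4}$$
(These $\alpha_n$ are ordinals indexed by rounds; the $\alpha_\gamma$ of Step 4 are no longer in use.) Let $\mathscr C$ play $\mathcal U_{\alpha_n}$ in round $2n$ and $\mathcal V_{\beta_n}$ in round $2n+1$. We follow the point $(y_\gamma,z_\delta)$.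

- In round $0$ the response is empty, by Step 2.
- In round $2n+1$ the response is $\sigma_{2n+1}(\mathcal U_{\alpha_n},\mathcal V_{\beta_n})$. Since $\delta<\beta_n$ and $\delta\notin H_{2n+1}(\alpha_n,\beta_n)$, it misses $(y_\gamma,z_\delta)$ by (2).
- In round $2n+2$ the response is $\sigma_{2n+2}(\mathcal V_{\beta_n},\mathcal U_{\alpha_{n+1}})$. Since $\gamma<\alpha_{n+1}$ and $\gamma\notin G_{2n+2}(\beta_n,\alpha_{n+1})$, it misses $(y_\gamma,z_\delta)$ by (1).

So $(y_\gamma,z_\delta)$ is never covered and $\sigma$ loses this play, a contradiction. There is no winning 2-Markov strategy on $Y\times Z$.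

## From two moves to $k$ moves by repeating covers

It remains to treat $k$-Markov strategies in Theorem 2. For $k\le2$ a $k$-Markov strategy is also 2-Markov, and we are done. Let $k\ge3$ and suppose $\sigma$ is a winning $k$-Markov strategy. We turn it into a winning 2-Markov strategy $\tau$; this reduction is due to Clontz. The idea is to imagine that $\mathscr C$ plays each cover $k-1$ times in a row.

Given covers $\mathcal W_0,\mathcal W_1,\dots$, consider the play against $\sigma$ in which $\mathcal W_i$ is played in the rounds $i(k-1),\dots,i(k-1)+k-2$. Every round has the form $m=n(k-1)+j$ with $0\le j\le k-2$. The $k$ most recent moves in round $m$ occur in rounds at least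
$$m-k+1=(n-1)(k-1)+j\ \ge\ (n-1)(k-1),$$
so they are copies of $\mathcal W_{n-1}$ and $\mathcal W_n$ only (of $\mathcal W_0$ only, if $n=0$). Hence $\sigma$'s response in round $m$ is determined by $n,j,\mathcal W_{n-1},\mathcal W_n$. Let $\tau_n(\mathcal W_{n-1},\mathcal W_n)$ be the union over $0\le j\le k-2$ of $\sigma$'s responses in the rounds $n(k-1)+j$, and define $\tau_0(\mathcal W_0)$ in the same way. Each is a union of $k-1$ sets finitely coverable by $\mathcal W_n$, so it is finitely coverable by $\mathcal W_n$. And $\bigcup_n\tau_n$ is the union of all responses of $\sigma$ in the repeated play, which is the whole space. So $\tau$ is a winning 2-Markov strategy, contradicting what we just proved. $\blacksquare$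

With $Y=Z=L$ this also completes the proof of the Main Theorem.

## Smallest size, products of P-spaces, and further examples

**Theorem 3.**

1. $|L\times L|=\aleph_1$ is the least possible cardinality of an example for Question 6.
2. $\mathscr F$ has a winning 2-Markov strategy on the single factor $L$ (a known result of Clontz). So two factors are needed, and 2-Markov winnability is not preserved by squares.
3. For nonempty $T_1$ P-spaces $Y,Z$: $\mathscr F$ has a winning 2-Markov strategy on $Y\times Z$ if and only if one of $Y,Z$ is countable and $\mathscr F$ has a winning 2-Markov strategy on the other.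
4. If $\mathscr F\uparrow Men_{C,F}(Y)$, then $\mathscr F\uparrow Men_{C,F}(Y\times\lambda^\dagger)$ for all $\lambda$. Hence $Y\times\lambda^\dagger$ answers Question 6 for every uncountable $T_1$ P-space $Y$ with $\mathscr F\uparrow Men_{C,F}(Y)$ and every uncountable $\lambda$. In particular, every product of at least two, finitely many, spaces $\lambda_i^\dagger$ with all $\lambda_i$ uncountable is an example.

**Part (1).** The space $L\times L$ is an example of size $\aleph_1$ by the Main Theorem. On a countable space $\mathscr F$ wins without looking at the covers, as we saw, so no countable space is an example.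

**Part (2).** The strategy was given above; its failure on $L\times L$ is Theorem 2.

**Part (3), from left to right.** We show that a 2-Markov win on the product forces one factor to be countable and passes to the other. Let $\sigma$ be a winning 2-Markov strategy on $Y\times Z$. If both factors were uncountable, each would, as an uncountable set in itself, satisfy $(*)$, and Theorem 2 would give a contradiction. So one factor is countable, say $Y$. On $Z$, let $\mathscr F$ replace each cover $\mathcal V$ by $\{Y\times V:V\in\mathcal V\}$, apply $\sigma$, and project the response to $Z$. If the response is covered by $Y\times V_1,\dots,Y\times V_r$, its projection is covered by $V_1,\dots,V_r$, so the move is legal. The responses of $\sigma$ cover $Y\times Z$ and $Y\ne\emptyset$, so the projections cover $Z$. The new strategy looks only at the last two covers and the round number.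

**Part (3), from right to left.** We run countably many copies of one strategy, with delayed starts. By symmetry let $Y=\{y_i:i<N\}$ be countable, enumerated one-to-one with $N\le\omega$, and let $\sigma$ be a winning 2-Markov strategy on $Z$. For an open cover $\mathcal W$ of $Y\times Z$ let $\mathcal W^i$ consist of all open $V\subseteq Z$ such that $\{y_i\}\times V$ is contained in a member of $\mathcal W$. For each $z\in Z$ some member of $\mathcal W$ contains an open box around $(y_i,z)$, so $\mathcal W^i$ is an open cover of $Z$. In round $n$ let $\mathscr F$ play
$$\bigcup_{i<\min(n,N)}\{y_i\}\times\sigma_{n-i}(\mathcal W^i_{n-1},\mathcal W^i_n)\ \cup\ \{y_n\}\times\sigma_0(\mathcal W^n_n),$$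
omitting the last part if $n\ge N$. Here $n-i\ge1$ for the indices in the union, so the expressions make sense. If a response is covered by finitely many $V\in\mathcal W^i_n$, then $\{y_i\}$ times it is covered by finitely many members of $\mathcal W_n$; the union is over finitely many $i$, so the move is legal. It depends only on $n,\mathcal W_{n-1},\mathcal W_n$. For each $i<N$, the sets over $y_i$ in rounds $i,i+1,i+2,\dots$ are
$$\sigma_0(\mathcal W^i_i),\quad\sigma_1(\mathcal W^i_i,\mathcal W^i_{i+1}),\quad\sigma_2(\mathcal W^i_{i+1},\mathcal W^i_{i+2}),\ \dots,$$
the responses of $\sigma$ in a complete play on $Z$. Hence $\{y_i\}\times Z$ is covered for every $i$, and the strategy wins.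

**Part (4), Step 1: slices of a cover.** Let $s$ be a winning perfect-information strategy on $Y$. We translate covers of $Y\times\lambda^\dagger$ into covers of $Y$. For an open cover $\mathcal W$ of $Y\times\lambda^\dagger$ and $b\in\lambda^\dagger$ let $\mathcal W^b$ consist of all open $V\subseteq Y$ such that $V\times N$ is contained in a member of $\mathcal W$ for some open $N\ni b$. Each $(y,b)$ lies in an open box inside a member of $\mathcal W$, so $\mathcal W^b$ is an open cover of $Y$. If $F\subseteq Y$ is covered by finitely many $V_1,\dots,V_r\in\mathcal W^b$, with corresponding $N_1,\dots,N_r$, then $N=N_1\cap\dots\cap N_r$ (all of $\lambda^\dagger$, if $r=0$) is an open set containing $b$ and $F\times N\subseteq\bigcup_jV_j\times N_j$ is finitely coverable by $\mathcal W$.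

**Part (4), Step 2: the strategy on the product.** Player $\mathscr F$ runs auxiliary games $\Gamma_b$ on $Y$, for various $b\in\lambda^\dagger$. If $\Gamma_b$ is started in round $r$, then $\mathscr C$'s moves in it are $\mathcal W^b_r,\mathcal W^b_{r+1},\dots$, and $\mathscr F$ follows $s$; once started, it is continued in every round. In round $n$ each running $\Gamma_b$ yields a response $F^b_n$, finitely coverable by $\mathcal W^b_n$, and by Step 1 an open $N^b_n\ni b$ with $F^b_n\times N^b_n$ finitely coverable by $\mathcal W_n$. Player $\mathscr F$ plays the union of the sets $F^b_n\times N^b_n$ over the running $b$.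

The game $\Gamma_\infty$ starts in round $0$. Put $C_n=\lambda\setminus N^\infty_n$, which is countable because $N^\infty_n$ is a neighbourhood of $\infty$. If $C_n\ne\emptyset$, fix after round $n$ a surjection $h_n:\omega\to C_n$. At the beginning of round $n\ge1$ write $n=2^l(2r+1)$; then $2^l\le n$, so $l<n$ and $C_l$ is already known. If $C_l\neq\emptyset$ and $\Gamma_{h_l(r)}$ is not yet running, start it. So at most one game is started per round, only finitely many run in any round (which makes the move legal), and $\Gamma_b$ is eventually started for every $b\in\bigcup_nC_n$.

**Part (4), Step 3: it wins.** Let $(y,b)\in Y\times\lambda^\dagger$. Since $s$ wins $\Gamma_\infty$, there is $n$ with $y\in F^\infty_n$. If $b\in N^\infty_n$, in particular if $b=\infty$, then $(y,b)$ is covered in round $n$. Otherwise $b\in C_n$, so $\Gamma_b$ is started at some point, and as $s$ wins it, $y\in F^b_m$ for some $m$. Since $b\in N^b_m$, the point $(y,b)$ is covered in round $m$. Hence $\mathscr F\uparrow Men_{C,F}(Y\times\lambda^\dagger)$.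

**Part (4), Step 4: the examples.** Let moreover $Y$ be an uncountable $T_1$ P-space and $\lambda$ uncountable. Then $\lambda^\dagger$ is an uncountable $T_1$ P-space too, so both factors satisfy the hypothesis of Theorem 2, and $\mathscr F$ has no winning $k$-Markov strategy on $Y\times\lambda^\dagger$ for any $k$. Thus $Y\times\lambda^\dagger$ is an example.

Now consider $\prod_{i<m}\lambda_i^\dagger$ with $2\le m<\omega$ and all $\lambda_i$ uncountable. Starting from the one-point space, on which $\mathscr F$ wins trivially, and multiplying by one $\lambda_i^\dagger$ at a time, Steps 1–3 give $\mathscr F\uparrow Men_{C,F}(\prod_{i<m}\lambda_i^\dagger)$. Finite products of $T_1$ P-spaces are $T_1$ P-spaces. Points are closed in the product because they are closed in the factors. If a point $(p,q)$ lies in countably many open sets $W_j\subseteq Y'\times Z'$, choose open boxes with $(p,q)\in O_j\times V_j\subseteq W_j$; then $\bigcap_jO_j\times\bigcap_jV_j$ is open, contains $(p,q)$ and is contained in $\bigcap_jW_j$. More factors follow by induction. So Theorem 2 applies with $Y=\prod_{i<m-1}\lambda_i^\dagger$, which is uncountable because $m\ge2$, and $Z=\lambda_{m-1}^\dagger$. $\blacksquare$
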